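
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Nondominating ultrafilters when $\mathfrak c=\mathfrak d$ is regular}


\begin{abstract}
For an ultrafilter $U$ on $\omega$, let $Q_U$ be Mathias forcing with second coordinates in $U$. The ultrafilter is called $\mathfrak d$-nondominating if $Q_U$ adds no family of fewer than $\mathfrak d$ reals that dominates all ground-model reals. We prove in ZFC that such an ultrafilter exists whenever $\mathfrak c=\mathfrak d$ is regular; no assumption on $2^{<\mathfrak c}$ is needed. The proof replaces names for reals by combinatorial codes that do not mention $U$, and builds $U$ by a recursion of length $\mathfrak c$ through filters that are unions of fewer than $\mathfrak d$ compact sets. We also show that, for regular $\mathfrak c$, the equality $\mathfrak c=\mathfrak d$ holds if and only if every filter with fewer than $\mathfrak c$ generators extends to a $\mathfrak d$-nondominating ultrafilter, and that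 every ultrafilter that is a union of fewer than $\mathfrak d$ compact sets is $\mathfrak d$-nondominating.
\end{abstract}

\section{Introduction}

\subsection{Mathias forcing and domination}

A \emph{real} is an element of $\omega^\omega$. A real $f$ \emph{dominates} a real $g$ if there is $m$ with $f(n)>g(n)$ for all $n>m$. A family of reals is \emph{dominating} if every real is dominated by a member of it. The least cardinality of a dominating family is $\mathfrak d$, and $\mathfrak c=2^{\aleph_0}$; clearly $\mathfrak d\le\mathfrak c$. We have $\mathfrak d\ge\omega_1$: given reals $f_0,f_1,\dots$, the real $n\mapsto\max_{i\le n}f_i(n)$ is dominated by none of them.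

\emph{Filter} means a proper filter on $\omega$ that contains all cofinite sets; thus ultrafilters are nonprincipal. A filter $F$ is \emph{generated} by a family $\mathcal B\subseteq F$ if every member of $F$ contains an intersection of finitely many members of $\mathcal B$. Let $P$ be the set of finite strictly increasing sequences of natural numbers. For an ultrafilter $U$, the forcing $Q_U$ consists of the pairs $(s,A)$ with $s\in P$ and $A\in U$, ordered by
\[
(t,B)\le(s,A)\quad\text{iff}\quad s\subseteq t,\ \ \operatorname{Range}(t\setminus s)\subseteq A\ \text{ and }\ B\subseteq A .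
\]
Two conditions $(s,A)$, $(s,B)$ with the same first coordinate have the common extension $(s,A\cap B)$. Since $P$ is countable, $Q_U$ satisfies the countable chain condition (c.c.c.), so it preserves cardinals and cofinalities.

Let $V$ be the ground model and $G$ a $Q_U$-generic filter over $V$. The generic object is the set $x=\bigcup\{\operatorname{Range}(s):(s,A)\in G\}$. It has the following property:
\begin{equation}\label{eq:pseudo}
x\text{ is infinite, and } x\setminus A \text{ is finite for every } A\in U .
\end{equation}
Indeed, given $(s,B)$ we may extend $s$ by any $b\in B$ larger than all entries of $s$, so $x$ is infinite. Given $A\in U$, the conditions $(s,B)$ with $B\subseteq A$ are dense, so $G$ contains one. If $y\in x$, then some condition in $G$ has $y$ in the range of its first coordinate, and a common extension $(u,D)$ of that condition and $(s,B)$ has $y\in\operatorname{Range}(u)$. Hence $y\in\operatorname{Range}(s)$ or $y\in B\subseteq A$. So $x\setminus A\subseteq\operatorname{Range}(s)$.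

Thus $x$ is a set almost contained in every member of $U$. Such a set is apt to be sparse, and a sparse set yields fast growing functions. The question is how fast.

\begin{definition}
Let $\lambda$ be an uncountable cardinal. An ultrafilter $U$ is \emph{$\lambda$-nondominating} if for every $Q_U$-generic $G$ over $V$ and every family $D\in V[G]$ of reals with $|D|<\lambda$ in $V[G]$, there is $h\in V\cap\omega^\omega$ that is dominated by no member of $D$.
\end{definition}

Throughout, $\mathfrak c$, $\mathfrak d$ and $\operatorname{cf}(\mathfrak c)$ are computed in $V$. For $\lambda=\omega_1$ the definition says that no single real of $V[G]$ dominates all of $V\cap\omega^\omega$: if $f_0,f_1,\dots$ are reals, then $n\mapsto\max_{i\le n}f_i(n)$ dominates every real dominated by some $f_i$. At the other end, a dominating family of $V$ still dominates $V\cap\omega^\omega$ in $V[G]$, so the least size in $V[G]$ of a family dominating $V\cap\omega^\omega$ is at most $\mathfrak d$. To be $\mathfrak d$-nondominating is to leave this number equal to $\mathfrak d$. That is the most one can ask.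

\begin{example}\label{ex:dom}
Some ultrafilters are not even $\omega_1$-nondominating. Work on $\omega\times\omega$, carried to $\omega$ by a bijection. For $n\in\omega$ and $f\in\omega^\omega$ let
\[
E_n=\{(i,j):i\ge n\},\qquad D_f=\{(i,j):j>f(i)\}.
\]
Finite intersections of these sets contain sets $E_n\cap D_f$, which are infinite. So they generate, together with the cofinite sets, a filter $F_{\mathrm{dom}}$. \emph{If $U\supseteq F_{\mathrm{dom}}$ is an ultrafilter, then $Q_U$ adds a real dominating all reals of $V$.} To see this, let $p(n)=\min\{j:(i,j)\in x\text{ for some }i\ge n\}$; this is defined because $x\cap E_n$ is infinite by \eqref{eq:pseudo}. Let $h\in V$ be a real and put $f(i)=\max_{n\le i}h(n)$. By \eqref{eq:pseudo}, $x\setminus D_f$ is finite. If $n$ exceeds all first coordinates of elements of $x\setminus D_f$, then every $(i,j)\in x$ with $i\ge n$ satisfies $j>f(i)\ge h(n)$, so $p(n)>h(n)$.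

For later use we note that $F_{\mathrm{dom}}$ is generated by $\mathfrak d$ sets. Let $\{f_\alpha:\alpha<\mathfrak d\}$ be a dominating family. If $f_\alpha(i)>f(i)$ for all $i\ge N$, then $E_N\cap D_{f_\alpha}\subseteq D_f$. So the cofinite sets, the sets $E_n$ and the sets $D_{f_\alpha}$ generate $F_{\mathrm{dom}}$.
\end{example}

\subsection{The question and the results}

It is known that if $\mathfrak c=\mathfrak d$ and $2^{<\mathfrak c}=\mathfrak c$, then a $\mathfrak d$-nondominating ultrafilter exists. The hypothesis $2^{<\mathfrak c}=\mathfrak c$ implies that $\mathfrak c$ is regular: if $\kappa=\operatorname{cf}(\mathfrak c)<\mathfrak c$, then $\mathfrak c^{\kappa}=2^{\omega\cdot\kappa}=2^{\kappa}\le\mathfrak c$, against K\"onig's theorem $\mathfrak c^{\operatorname{cf}(\mathfrak c)}>\mathfrak c$. The question, posed in \cite{MF}, is whether the weaker hypothesis that $\mathfrak c=\mathfrak d$ is regular suffices. It does.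

We identify $\mathcal P(\omega)$ with the compact space $2^\omega$.

\begin{theorem}\label{thm:main}
Assume $\mathfrak c=\mathfrak d$. Let $F_0$ be a filter that is a union of fewer than $\mathfrak c$ compact subsets of $2^\omega$ (for example, a filter generated by fewer than $\mathfrak c$ sets). Then there are an ultrafilter $U\supseteq F_0$ and reals $\langle h_\xi:\xi<\mathfrak c\rangle$ such that, for every $Q_U$-generic $G$ and every real $f\in V[G]$,
\[
\{\xi<\mathfrak c: f\text{ dominates }h_\xi\}\quad\text{is bounded in }\mathfrak c .
\]
Moreover, $U$ is $\operatorname{cf}(\mathfrak c)$-nondominating. In particular, if $\mathfrak c=\mathfrak d$ is regular, then $U$ is $\mathfrak d$-nondominating.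
\end{theorem}

The case where $F_0$ is the filter of cofinite sets answers the question. The next theorem says that $\mathfrak d$ is the right bound and that $\mathfrak c=\mathfrak d$ is the right hypothesis for extending filters.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[\textup{(1)}] No ultrafilter is $\lambda$-nondominating for any $\lambda>\mathfrak d$.
\item[\textup{(2)}] The following are equivalent:
 \begin{enumerate}
 \item[\textup{(i)}] $\mathfrak d=\mathfrak c$;
 \item[\textup{(ii)}] every filter generated by fewer than $\mathfrak c$ sets extends to a $\operatorname{cf}(\mathfrak c)$-nondominating ultrafilter;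
 \item[\textup{(iii)}] every filter generated by fewer than $\mathfrak c$ sets extends to an $\omega_1$-nondominating ultrafilter.
 \end{enumerate}
 Hence, if $\mathfrak c$ is regular, then $\mathfrak c=\mathfrak d$ if and only if every filter generated by fewer than $\mathfrak c$ sets extends to a $\mathfrak d$-nondominating ultrafilter.
\end{enumerate}
\end{theorem}

The method also gives a criterion that needs no hypothesis on $\mathfrak c$. Let $\mathfrak u$ be the least cardinality of a base of an ultrafilter.

\begin{theorem}\label{thm:small}
Every ultrafilter that is a union of fewer than $\mathfrak d$ compact subsets of $2^\omega$ is $\mathfrak d$-nondominating. In particular, if $\mathfrak u<\mathfrak d$, then a $\mathfrak d$-nondominating ultrafilter exists.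
\end{theorem}

Some hypothesis is needed for existence: in Section~\ref{sec:sharp} we show that $\omega_1$-nondominating ultrafilters are P-points, and it is consistent that there are no P-points. If $\mathfrak c=\mathfrak d$ is singular, we obtain only $\operatorname{cf}(\mathfrak d)$-nondominating ultrafilters and do not settle whether there are $\mathfrak d$-nondominating ones.

\subsection{The idea}

One would like to build $U$ as the union of an increasing chain of $\mathfrak c$ small filters. For $\mathfrak c=\mathfrak d$, the property to be secured concerns sets of fewer than $\mathfrak c$ names for reals: each such set needs one $h$. Treated one at a time, there are $\mathfrak c^{<\mathfrak c}=2^{<\mathfrak c}$ sets to treat, so a recursion of length $\mathfrak c$ seems to require $2^{<\mathfrak c}=\mathfrak c$. Three observations remove this requirement.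

First, a $Q_U$-name refers to the ultrafilter that we do not have yet. It can be replaced by countably many \emph{codes}, which are taken from a set of $\mathfrak c$ objects defined without mention of $U$. What we need to say about a code has the form ``$K\subseteq U$'' with $K\subseteq2^\omega$ compact. Such a statement, once true of a filter, remains true of all larger filters.

Second, we handle codes, not sets of codes. A code matters only if it is \emph{good} for $U$, as the codes of a name are. At stage $\xi$ we decide once and for all whether the $\xi$-th code will be good for $U$: we make it good if we can, and otherwise add a set that rules this out. Then we choose \emph{one} real $h_\xi$ that serves all good codes with index $\le\xi$. When $\mathfrak c$ is regular, every set of fewer than $\mathfrak c$ codes has bounded indices, so some $h_\xi$ serves all the good codes in it.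

Third, serving a single code may mean adding all members of a compact set of size $2^{\aleph_0}$ as generators, so the filters are not given to us with few generators. The right measure of size is the number of \emph{compact sets} whose union is the filter, and Lemma~\ref{lem:escape} shows that fewer than $\mathfrak d$ of them is small enough.

\section{From names to codes}

\subsection{Transversals}

By a $Q_U$-name for a real we mean a name that every condition forces to be a real; every real of $V[G]$ has such a name. Let $\dot f$ be a $Q_U$-name for a real. To show that $\dot f$ does not dominate $h$, we must, below a given condition $(s,A)$, find large $n$ and a finite set $d\subseteq A$ that we can append to $s$ so as to force, with a suitable second coordinate, $\dot f(n)\le h(n)$. So we are led to statements ``every $A\in U$ contains a member of $E$'', where $E\subseteq[\omega]^{<\omega}$ is a set of finite sets. For filters in place of $U$, a statement of this form becomes harder to satisfy as the filter grows. We pass to a dual form, which becomes easier. Let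
\[
K(E)=\{Y\subseteq\omega: Y\cap d\neq\emptyset\text{ for all }d\in E\}
\]
be the set of \emph{transversals} of $E$. Since each $d\in E$ is finite, the condition $Y\cap d\ne\emptyset$ is clopen. So $K(E)$ is closed in $2^\omega$, hence compact.

\begin{lemma}\label{lem:dual}
Let $U$ be an ultrafilter and $E\subseteq[\omega]^{<\omega}$. Then $K(E)\subseteq U$ if and only if every $A\in U$ contains some $d\in E$.
\end{lemma}

\begin{proof}
A set $A$ contains no $d\in E$ if and only if $\omega\setminus A\in K(E)$. So the second statement says that $A\notin U$ whenever $\omega\setminus A\in K(E)$. As $U$ is an ultrafilter, this says that every $Y\in K(E)$ belongs to $U$.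
\end{proof}

\subsection{Codes}

\begin{definition}
A \emph{code} is an array $C=\langle C_{n,k}:n,k\in\omega\rangle$ with $C_{n,k}\subseteq C_{n,k+1}\subseteq[\omega]^{<\omega}$. For $h\in\omega^\omega$ and $m\in\omega$ put
\[
C_n=\bigcup_{k}C_{n,k},\qquad C[h,m]=\bigcup_{n>m}C_{n,h(n)} .
\]
Let $F$ be a filter.
\begin{itemize}
\item $C$ is \emph{good for $F$} if $K(C_n)\subseteq F$ for all $n$.
\item $h$ \emph{escapes $C$ in $F$} if $K(C[h,m])\subseteq F$ for all $m$.
\end{itemize}
\end{definition}

Both properties pass from $F$ to every larger filter. There are $\mathfrak c$ codes. The intended codes are these: for an ultrafilter $U$, a $Q_U$-name $\dot f$ for a real, and $s\in P$, let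
\[
C^{\dot f,s}_{n,k}=\{\operatorname{Range}(t\setminus s): s\subseteq t\in P\text{ and }(t,B)\Vdash\dot f(n)\le k\text{ for some }B\in U\}.
\]
Thus $C^{\dot f,s}_{n,k}$ lists the finite sets that can be appended to $s$ so as to allow forcing $\dot f(n)\le k$. Goodness will express that $\dot f(n)$ can always be decided, and escaping that $\dot f(n)\le h(n)$ can be forced for arbitrarily large $n$.

\begin{lemma}\label{lem:names}
Let $U$ be an ultrafilter and $\dot f$ a $Q_U$-name for a real.
\begin{enumerate}
\item[\textup{(a)}] For every $s\in P$, the code $C^{\dot f,s}$ is good for $U$.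
\item[\textup{(b)}] If $h$ escapes $C^{\dot f,s}$ in $U$ for every $s\in P$, then every condition forces that $\dot f$ does not dominate $h$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $n\in\omega$ and $A\in U$. Some $(t,B)\le(s,A)$ decides the value of $\dot f(n)$. Then $\operatorname{Range}(t\setminus s)$ is an element of $C^{\dot f,s}_n$ contained in $A$. So $K(C^{\dot f,s}_n)\subseteq U$ by Lemma~\ref{lem:dual}.

(b) Otherwise there are $(s,A)$ and $m$ with $(s,A)\Vdash\forall n>m\;\dot f(n)>h(n)$. By Lemma~\ref{lem:dual} applied to $E=C^{\dot f,s}[h,m]$, there are $n>m$ and $d\in C^{\dot f,s}_{n,h(n)}$ with $d\subseteq A$. Say $d=\operatorname{Range}(t\setminus s)$ and $(t,B)\Vdash\dot f(n)\le h(n)$. Then $(t,A\cap B)$ extends both $(s,A)$ and $(t,B)$, a contradiction.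
\end{proof}

\begin{proposition}\label{prop:char}
Let $\lambda$ be an uncountable cardinal. An ultrafilter $U$ is $\lambda$-nondominating if and only if for every family $\mathcal S$ of fewer than $\lambda$ codes that are good for $U$, some real $h$ escapes every $C\in\mathcal S$ in $U$.
\end{proposition}

\begin{proof}
($\Leftarrow$) Let $D\in V[G]$ be a nonempty family of reals whose cardinality $\kappa$ in $V[G]$ is less than $\lambda$. Some sequence $\langle f_\alpha:\alpha<\kappa\rangle\in V[G]$ enumerates $D$, and it has a name which every condition forces to be a function from $\kappa$ to $\omega^\omega$. So there is in $V$ a sequence $\langle\dot f_\alpha:\alpha<\kappa\rangle$ of names for reals such that $\dot f_\alpha$ names $f_\alpha$. The family $\{C^{\dot f_\alpha,s}:\alpha<\kappa,\ s\in P\}$ has at most $\max(\kappa,\omega)<\lambda$ members, all good for $U$ by Lemma~\ref{lem:names}(a). By hypothesis some $h\in V$ escapes all of them in $U$, and by Lemma~\ref{lem:names}(b) no $f_\alpha$ dominates $h$.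

($\Rightarrow$) Let $\mathcal S\in V$ be a family of fewer than $\lambda$ codes good for $U$, and let $G$ be generic with generic set $x$. We write $x\setminus j$ for $\{y\in x:y\ge j\}$. For $C\in\mathcal S$ and $j,n\in\omega$ let
\[
f_{C,j}(n)=\text{ the least $k$ such that } d\subseteq x\setminus j \text{ for some } d\in C_{n,k}.
\]
To see that $f_{C,j}(n)$ is defined, let $(s,B)$ be any condition. The set of all $b\in B$ with $b\ge j$ that exceed every entry of $s$ is in $U$, so by Lemma~\ref{lem:dual} and goodness it contains some $d\in C_n$. Let $t$ be $s$ followed by the increasing enumeration of $d$. Then $t\in P$, $(t,B)\le(s,B)$, and $(t,B)\Vdash d\subseteq x\setminus j$. By genericity, $x\setminus j$ contains an element of $C_n$.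

In $V[G]$ there are fewer than $\lambda$ functions $f_{C,j}$, so some $h\in V$ is dominated by none of them. We claim that $h$ escapes each $C\in\mathcal S$ in $U$. Otherwise there are $m$ and $Y\in K(C[h,m])\setminus U$. Then $A=\omega\setminus Y\in U$, and by \eqref{eq:pseudo} there is $j$ with $x\setminus j\subseteq A$. As $f_{C,j}$ does not dominate $h$, there is $n>m$ with $f_{C,j}(n)\le h(n)$. So some $d\in C_{n,h(n)}\subseteq C[h,m]$ satisfies $d\subseteq x\setminus j\subseteq A$, and hence $d\cap Y=\emptyset$. This contradicts $Y\in K(C[h,m])$.
\end{proof}

\section{Two codes by hand}\label{sec:hand}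

The central step is this: given a small filter $F$ and a code $C$ that is good for $F$, find $h$ such that some filter extending $F$ contains $K(C[h,m])$ for all $m$; in that filter $h$ escapes $C$. Here are the two simplest cases. Let $F$ be generated by a family $\mathcal B\subseteq F$ that is closed under finite intersections and contains the cofinite sets, with $|\mathcal B|<\mathfrak d$. Then every member of $F$ contains a member of $\mathcal B$.

\medskip\noindent\textbf{Singletons.} Let $A_0\supseteq A_1\supseteq\cdots$ be sets in $F$ and let $C_{n,k}=\{\{y\}:y\in A_n,\ y\le k\}$. Then $K(C_n)$ is the set of supersets of $A_n$, so $C$ is good for $F$, and $K(C[h,m])$ is the set of supersets of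
\[
B_{h,m}=\bigcup_{n>m}\{y\in A_n:y\le h(n)\}.
\]
We need each $B_{h,m}$ to meet each $A\in\mathcal B$. As $B_{h,m}$ decreases with $m$, nothing more is needed. For $A\in\mathcal B$ let $g_A(n)=\min(A\cap A_n)$. Since $|\mathcal B|<\mathfrak d$, some $h$ is dominated by no $g_A$. So for all $A$ and $m$ there is $n>m$ with $g_A(n)\le h(n)$, and then $g_A(n)\in A\cap B_{h,m}$. Here the extension has only countably many new generators.

\medskip\noindent\textbf{Pairs.} Let $C_{n,k}$ be the set of two-element subsets of the interval $[n,k]$. For this code, the function $f_{C,0}$ in the proof of Proposition~\ref{prop:char} sends $n$ to the second element of $x\cap[n,\infty)$. A set $Y$ is in $K(C_n)$ if and only if at most one element of $\omega\setminus Y$ is $\ge n$. Such $Y$ are cofinite, so $C$ is good for every filter. But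
\[
K(C[h,m])=\{Y:\ |[n,h(n)]\setminus Y|\le1\text{ for all }n>m\}
\]
has $2^{\aleph_0}$ elements for every $h$: choose $x_0<x_1<\cdots$ with $x_{i+1}>h(n)$ for all $n\le x_i$; then no interval $[n,h(n)]$ contains two of the points $x_i$, so the complement of every subset of $\{x_i:i\in\omega\}$ is in $K(C[h,m])$. Moreover, the family $K(C[h,m])$ need not be closed under intersection: if $h(n)>n$ for some $n>m$, it contains $\omega\setminus\{n\}$ and $\omega\setminus\{n+1\}$ but not their intersection. So it is no longer enough that each member of these families meets every $A\in\mathcal B$. We must have $A\cap Y_1\cap\dots\cap Y_r\ne\emptyset$ for all $A\in\mathcal B$, all $r\ge1$ and all $Y_l\in K(C[h,m_l])$.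

If this fails for $A,Y_1,\dots,Y_r$, then for each $n>\max_lm_l$ the set $A\cap[n,h(n)]$ is covered by the $r$ sets $[n,h(n)]\setminus Y_l$, each with at most one element, so it has at most $r$ elements. Therefore let $g_{A,r}(n)$ be the $(r+1)$-st element of $A\cap[n,\infty)$, and let $h$ be dominated by no $g_{A,r}$, for $A\in\mathcal B$ and $r\ge1$. For some $n>\max_lm_l$ we have $h(n)\ge g_{A,r}(n)$, so $A\cap[n,h(n)]$ has more than $r$ elements and failure is impossible.

\medskip
Two things are learned from the pairs. The pigeonhole principle, \emph{if $A$ is split into $r$ pieces, one piece contains an element of $C_{n,k}$ for some $k$ depending on $A$, $r$ and $n$ only}, is what handles finite intersections; for general codes a substitute is needed. And the extended filter is given to us by $2^{\aleph_0}$ new generators, so in a further step we cannot afford one function for each of them. In the example there is a remedy: on a compact family $L$ of infinite sets the number $g_{A,r}(n)$ depends continuously on $A$ and is therefore bounded, so one function serves all $A\in L$ together. In the general case compactness supplies both the uniform bound over $L$ and the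 substitute for the pigeonhole principle.

\section{Filters covered by few compact sets}

Let $\theta$ be an infinite cardinal. We call a subset of $2^\omega$ \emph{$\theta$-compact} if it is a union of at most $\theta$ compact sets. For $W\subseteq\omega$ the set $\{Z:Z\supseteq W\}$ is compact, so a filter generated by at most $\theta$ sets is $\theta$-compact: let $W$ range over the finite intersections of generators. A family $\mathcal Y\subseteq\mathcal P(\omega)$ is \emph{compatible} with a filter $F$ if
\[
A\cap Y_1\cap\dots\cap Y_r\neq\emptyset\quad\text{for all }A\in F,\ r\ge1,\ Y_1,\dots,Y_r\in\mathcal Y .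
\]

\begin{lemma}\label{lem:gen}
Let $F$ be a $\theta$-compact filter and let $\mathcal K$ be a family of at most $\theta$ compact subsets of $2^\omega$ such that $\bigcup\mathcal K$ is compatible with $F$. Then $F\cup\bigcup\mathcal K$ generates a filter, and this filter is $\theta$-compact.
\end{lemma}

\begin{proof}
Let $F=\bigcup_{i<\theta}L_i$ with $L_i$ compact. The generated family consists of all supersets of sets $A\cap Y_1\cap\dots\cap Y_r$ with $A\in F$, $r\ge0$ and $Y_l\in\bigcup\mathcal K$. It contains the cofinite sets because $F$ does. It does not contain $\emptyset$, by compatibility if $r\ge1$ and because $F$ is proper if $r=0$. So it is a filter. It is the union, over $i<\theta$ and finite sequences $(K_1,\dots,K_r)$ from $\mathcal K$, of the upward closures of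
\[
\{A\cap Y_1\cap\dots\cap Y_r:A\in L_i,\ Y_1\in K_1,\dots,Y_r\in K_r\}.
\]
There are at most $\theta$ such sets, and each is compact, being a continuous image of $L_i\times K_1\times\dots\times K_r$. Finally, the upward closure of a compact set $L$ is compact: it is the projection to the second coordinate of $\{(W,Z):W\in L,\ W\subseteq Z\}$, which is closed in $L\times2^\omega$.
\end{proof}

The next lemma is what lets a recursion settle, at one stage, whether a code will be good for the final ultrafilter.

\begin{lemma}[Deciding a code]\label{lem:decide}
Let $F$ be a $\theta$-compact filter and $C$ a code. There is a $\theta$-compact filter $F'\supseteq F$ such that either $C$ is good for $F'$, or $C$ is good for no filter extending $F'$.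
\end{lemma}

\begin{proof}
Let $\mathcal Y=\bigcup_nK(C_n)$. If $\mathcal Y$ is compatible with $F$, let $F'$ be the filter generated by $F\cup\mathcal Y$. It is $\theta$-compact by Lemma~\ref{lem:gen}, and $C$ is good for it.

Otherwise let $r\ge1$ be least such that there are $A\in F$ and $Y_1,\dots,Y_r\in\mathcal Y$ with $A\cap Y_1\cap\dots\cap Y_r=\emptyset$, and fix such sets. Put $Y=Y_1\cap\dots\cap Y_{r-1}$, which means $Y=\omega$ if $r=1$. By minimality of $r$, the set $Y$ meets every member of $F$, so $\{Y\}$ is compatible with $F$. By Lemma~\ref{lem:gen}, $F\cup\{Y\}$ generates a $\theta$-compact filter $F'$. Since $A\cap Y\subseteq\omega\setminus Y_r$, we have $\omega\setminus Y_r\in F'$. So no filter extending $F'$ contains $Y_r$. As $Y_r\in K(C_n)$ for some $n$, the code $C$ is good for no such filter.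
\end{proof}

Now comes the general form of the step worked out in Section~\ref{sec:hand}. In the proof, the sets $Z_l$ are the complements of the $Y_l$ there: they are the pieces into which $A$ is split.

\begin{lemma}[Escaping]\label{lem:escape}
Let $\theta<\mathfrak d$ be an infinite cardinal, $F$ a $\theta$-compact filter, and $\mathcal S$ a set of at most $\theta$ codes, all good for $F$. There are $h\in\omega^\omega$ and a $\theta$-compact filter $F^*\supseteq F$ such that $h$ escapes every $C\in\mathcal S$ in $F^*$.
\end{lemma}

\begin{proof}
If $\mathcal S=\emptyset$, let $F^*=F$ and let $h$ be arbitrary. Assume $\mathcal S\ne\emptyset$, and let $F=\bigcup_{i<\theta}L_i$ with $L_i$ compact. Fix $i<\theta$, a sequence $\vec C=(C^1,\dots,C^r)$ from $\mathcal S$ with $r\ge1$, and $n\in\omega$. For $k\in\omega$ let $T_k$ be the set of all $(A,Z_1,\dots,Z_r)\in L_i\times(2^\omega)^r$ such that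
\[
A\subseteq Z_1\cup\dots\cup Z_r\quad\text{and, for each $l$, $Z_l$ contains no element of }C^l_{n,k}.
\]
So $T_k$ consists of the splittings that are bad at level $k$. The inclusion is a closed condition, and for each finite set $d$ the condition $d\not\subseteq Z_l$ is clopen. Hence $T_k$ is compact. Since $C^l_{n,k}$ increases with $k$, the sets $T_k$ decrease.

We claim that $\bigcap_kT_k=\emptyset$. If $(A,Z_1,\dots,Z_r)$ is in the intersection, then $Z_l$ contains no element of $C^l_n$, that is, $\omega\setminus Z_l\in K(C^l_n)$, for each $l$. By goodness $\omega\setminus Z_l\in F$. But also $A\in F$, so $\emptyset=A\cap\bigcap_l(\omega\setminus Z_l)\in F$, a contradiction.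

By compactness $T_k=\emptyset$ for some $k$. Let $g_{i,\vec C}(n)$ be the least such $k$; then $T_k=\emptyset$ for all $k\ge g_{i,\vec C}(n)$. Letting $i$, $\vec C$ and $n$ vary, we obtain at most $\theta<\mathfrak d$ functions $g_{i,\vec C}$, so there is $h$ dominated by none of them.

Let $\mathcal K=\{K(C[h,m]):C\in\mathcal S,\ m\in\omega\}$, a family of at most $\theta$ compact sets. We show that $\bigcup\mathcal K$ is compatible with $F$. Suppose $A\in L_i$, $r\ge1$, $C^l\in\mathcal S$, $Y_l\in K(C^l[h,m_l])$ for $1\le l\le r$, and $A\cap Y_1\cap\dots\cap Y_r=\emptyset$. Put $Z_l=\omega\setminus Y_l$, so that $A\subseteq Z_1\cup\dots\cup Z_r$, and let $\vec C=(C^1,\dots,C^r)$. As $g_{i,\vec C}$ does not dominate $h$, there is $n>\max_lm_l$ with $h(n)\ge g_{i,\vec C}(n)$. For this $n$ we have $T_{h(n)}=\emptyset$, so some $Z_l$ contains some $d\in C^l_{n,h(n)}$. Since $n>m_l$, $d\in C^l[h,m_l]$. But $d\cap Y_l=\emptyset$, contradicting $Y_l\in K(C^l[h,m_l])$.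

By Lemma~\ref{lem:gen}, $F\cup\bigcup\mathcal K$ generates a $\theta$-compact filter $F^*$, and $h$ escapes every $C\in\mathcal S$ in $F^*$.
\end{proof}

\begin{remark}\label{rem:d}
The bound $\theta<\mathfrak d$ cannot be replaced by $\theta=\mathfrak d$. The filter $F_{\mathrm{dom}}$ of Example~\ref{ex:dom} is generated by $\mathfrak d$ sets and so is $\mathfrak d$-compact. Let $C_{n,k}=\{\{(i,j)\}:n\le i\le k,\ j\le k\}$. Here $K(C_n)$ is the set of supersets of $E_n$, so $C$ is good for $F_{\mathrm{dom}}$. Let $h$ be a real and put $f(i)=\max_{n\le i}h(n)$. If $\{(i,j)\}\in C[h,0]$, then $j\le h(n)$ for some $n\le i$, so $j\le f(i)$. Hence the complement of $D_f$ is in $K(C[h,0])$. As $D_f\in F_{\mathrm{dom}}$, the real $h$ does not escape $C$ in any filter extending $F_{\mathrm{dom}}$.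
\end{remark}

\section{The recursion: proof of Theorem~\ref{thm:main}}

Assume $\mathfrak c=\mathfrak d$. Let $\nu<\mathfrak c$ be an infinite cardinal such that $F_0$ is $\nu$-compact, and let $\langle C^\eta:\eta<\mathfrak c\rangle$ enumerate all codes. For $\xi<\mathfrak c$ put $\theta_\xi=\nu+|\xi|$. Then $\theta_\xi<\mathfrak c=\mathfrak d$, and this is where the hypothesis $\mathfrak c=\mathfrak d$ enters: every filter met at a stage before $\mathfrak c$ will be small enough for Lemma~\ref{lem:escape}.

By recursion we construct filters $F_\xi$ for $\xi\le\mathfrak c$, increasing with $\xi$, such that $F_\xi$ is $\theta_\xi$-compact when $\xi<\mathfrak c$. At limits $\xi$ let $F_\xi=\bigcup_{\eta<\xi}F_\eta$. If $\xi<\mathfrak c$, this is a union of at most $|\xi|\cdot\theta_\xi=\theta_\xi$ compact sets. Given $F_\xi$ with $\xi<\mathfrak c$, we proceed in two steps.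

\smallskip
\emph{Step 1: decide $C^\xi$.} Lemma~\ref{lem:decide} gives a $\theta_\xi$-compact filter $F'_\xi\supseteq F_\xi$ such that $C^\xi$ is good for $F'_\xi$ or is good for no filter extending $F'_\xi$.

\emph{Step 2: choose $h_\xi$.} Let $\mathcal S_\xi=\{C^\eta:\eta\le\xi\text{ and }C^\eta\text{ is good for }F'_\xi\}$, a set of at most $\theta_\xi$ codes. Lemma~\ref{lem:escape} gives a real $h_\xi$ and a $\theta_\xi$-compact filter $F_{\xi+1}\supseteq F'_\xi$ such that $h_\xi$ escapes every $C\in\mathcal S_\xi$ in $F_{\xi+1}$. As $\theta_\xi=\theta_{\xi+1}$, the recursion can continue.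

\smallskip
Let $U$ be any ultrafilter extending $F_{\mathfrak c}$. We claim:
\begin{equation}\label{eq:tail}
\text{if $C^\eta$ is good for $U$, then $h_\xi$ escapes $C^\eta$ in $U$ for all $\xi$ with } \eta\le\xi<\mathfrak c .
\end{equation}
Indeed, $U$ extends $F'_\eta$ and $C^\eta$ is good for $U$, so the second alternative of Step~1 did not occur at stage $\eta$. Hence $C^\eta$ is good for $F'_\eta$, and therefore for $F'_\xi\supseteq F'_\eta$. So $C^\eta\in\mathcal S_\xi$, and $h_\xi$ escapes $C^\eta$ in $F_{\xi+1}\subseteq U$.

\smallskip
\emph{The sequence property.} Let $f\in V[G]$ be a real, with name $\dot f$. The codes $C^{\dot f,s}$ for $s\in P$ are good for $U$ by Lemma~\ref{lem:names}(a), and there are countably many of them. By K\"onig's theorem $\operatorname{cf}(\mathfrak c)>\omega$, so their indices in the enumeration can be chosen below some $\xi_0<\mathfrak c$. For $\xi_0\le\xi<\mathfrak c$, the real $h_\xi$ escapes all of them in $U$ by \eqref{eq:tail}, so $f$ does not dominate $h_\xi$ by Lemma~\ref{lem:names}(b). Hence $\{\xi<\mathfrak c:f\text{ dominates }h_\xi\}\subseteq\xi_0$.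

\smallskip
\emph{$U$ is $\operatorname{cf}(\mathfrak c)$-nondominating.} Let $D\in V[G]$ be a family of reals with $|D|<\operatorname{cf}(\mathfrak c)$ in $V[G]$. For $f\in D$ let $\beta_f<\mathfrak c$ be the least upper bound of $\{\xi<\mathfrak c:f\text{ dominates }h_\xi\}$. The c.c.c.\ forcing $Q_U$ does not change the cofinality of the ordinal $\mathfrak c$ of $V$, so some $\xi<\mathfrak c$ is greater than all $\beta_f$. No $f\in D$ dominates $h_\xi\in V$.

\smallskip
If $\mathfrak c=\mathfrak d$ is regular, then $\operatorname{cf}(\mathfrak c)=\mathfrak c=\mathfrak d$, so $U$ is $\mathfrak d$-nondominating. This is the only use of regularity. \qed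

\section{Small ultrafilters and sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let the ultrafilter $U$ be a union of fewer than $\mathfrak d$ compact sets, and let $\mathcal S$ be a set of fewer than $\mathfrak d$ codes that are good for $U$. As $\mathfrak d$ is uncountable, there is an infinite cardinal $\theta<\mathfrak d$ such that $U$ is $\theta$-compact and $|\mathcal S|\le\theta$. Lemma~\ref{lem:escape} with $F=U$ gives $h$ and a filter $F^*\supseteq U$ in which $h$ escapes every $C\in\mathcal S$. Since $U$ is an ultrafilter, $F^*=U$. By Proposition~\ref{prop:char} with $\lambda=\mathfrak d$, the ultrafilter $U$ is $\mathfrak d$-nondominating.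

If $\mathfrak u<\mathfrak d$, let $U$ be an ultrafilter with a base $\mathcal B$ of size less than $\mathfrak d$. Then $U$ is the union of the compact sets $\{Z:Z\supseteq B\}$ for $B\in\mathcal B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Let $\lambda>\mathfrak d$, and let $D\in V$ be a dominating family of size $\mathfrak d$ in $V$. In $V[G]$ we have $|D|\le\mathfrak d<\lambda$, and every real of $V$ is dominated by a member of $D$. So no ultrafilter is $\lambda$-nondominating.

(2) (i)$\Rightarrow$(ii) is Theorem~\ref{thm:main}.

(ii)$\Rightarrow$(iii): By K\"onig's theorem $\operatorname{cf}(\mathfrak c)\ge\omega_1$, and a $\lambda$-nondominating ultrafilter is $\lambda'$-nondominating for every uncountable $\lambda'\le\lambda$.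

(iii)$\Rightarrow$(i): Suppose (i) fails, that is, $\mathfrak d<\mathfrak c$. By Example~\ref{ex:dom}, the filter $F_{\mathrm{dom}}$ is generated by $\mathfrak d<\mathfrak c$ sets, and for every ultrafilter $U\supseteq F_{\mathrm{dom}}$ the forcing $Q_U$ adds a single real that dominates all reals of $V$. So $F_{\mathrm{dom}}$ has no $\omega_1$-nondominating ultrafilter extension, and (iii) fails.

Finally, let $\mathfrak c$ be regular. If $\mathfrak c=\mathfrak d$, then $\operatorname{cf}(\mathfrak c)=\mathfrak d$, so (ii) says that every filter generated by fewer than $\mathfrak c$ sets extends to a $\mathfrak d$-nondominating ultrafilter. Conversely, this statement implies (iii) because $\mathfrak d\ge\omega_1$, and hence implies $\mathfrak c=\mathfrak d$.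
\end{proof}

We end with the fact that the existence of $\mathfrak d$-nondominating ultrafilters is not provable in ZFC alone. Recall that an ultrafilter $U$ is a \emph{P-point} if for every decreasing sequence $A_0\supseteq A_1\supseteq\cdots$ of members of $U$ there is $B\in U$ such that $B\setminus A_j$ is finite for every $j$.

\begin{proposition}\label{prop:ppoint}
Every $\omega_1$-nondominating ultrafilter is a P-point.
\end{proposition}

\begin{proof}
Let $A_0\supseteq A_1\supseteq\cdots$ be members of such an ultrafilter $U$, and consider the singleton code $C_{n,k}=\{\{y\}:y\in A_n,\ y\le k\}$ of Section~\ref{sec:hand}. As there, $K(C_n)$ is the set of supersets of $A_n$, so $C$ is good for $U$. By Proposition~\ref{prop:char} some $h$ escapes $C$ in $U$. The set $B=\bigcup_{n>0}\{y\in A_n:y\le h(n)\}$ meets every element of $C[h,0]=\{\{y\}:y\in B\}$, so $B\in K(C[h,0])\subseteq U$. If $y\in B\setminus A_j$, then $y\in A_n$ and $y\le h(n)$ for some $n$, and $n<j$ because the sequence is decreasing. So $B\setminus A_j$ is finite.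
\end{proof}

By a theorem of Shelah \cite{Wimmers,Shelah}, it is consistent that there are no P-points. Since $\mathfrak d\ge\omega_1$, every $\mathfrak d$-nondominating ultrafilter is $\omega_1$-nondominating and hence a P-point. So ZFC alone does not prove that $\mathfrak d$-nondominating ultrafilters exist.

\begin{thebibliography}{9}

\bibitem{MF}
\emph{Mathias Forcing Which Does Not Add Dominating Reals},
\url{https://www.ams.org/journals/proc/1988-104-04/S0002-9939-1988-0969054-2/S0002-9939-1988-0969054-2.pdf}.

\bibitem{Shelah}
Shelah, \emph{Proper Forcing}.

\bibitem{Wimmers}
Wimmers, \emph{Israel J. Math.} 43, 1982.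

\end{thebibliography}

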